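\title{Linear waste of First Fit and Best Fit\\ for item sizes uniform on $(0,b)$}

\begin{abstract}
We pack $n$ independent items, uniformly distributed on $(0,b)$, into bins of capacity $1$ by First Fit or by Best Fit. We prove that for every $b<1$ the expected wasted space is $\Theta(n)$, which confirms a conjecture. More generally, if the item sizes have a nonincreasing density bounded above and below on $(0,b)$ and are not uniform on $(0,1)$, then the waste exceeds $cn$ outside an event of probability $e^{-cn}$. The proof is by contradiction. We condition on sublinear waste and view the packing from a uniformly random time. In the limit we obtain a stationary process in which the items are still independent. Balance identities for the creation and consumption of gaps show that in this process no item of size at most $\frac12$ opens a bin, and then bins are opened too slowly to hold the items.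
\end{abstract}

\section{Introduction}

Bins have capacity $1$. A list $L_n=(X_1,\dots,X_n)$ consists of $n$ item sizes that are independent copies of a random variable $X$ with $0<X\le1$. The items are packed in the order $X_1,X_2,\dots$, and bins are indexed in the order in which they are opened. We study two on-line rules.
\begin{itemize}
\item \emph{First Fit} (FF) puts each item into the lowest-indexed bin that has enough remaining room.
\item \emph{Best Fit} (BF) puts each item into a bin that has enough remaining room and whose remaining room is smallest, breaking ties by lowest index.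
\end{itemize}
Under both rules an item that fits into no bin is put into a new bin. For a rule $H$ let $H(L_n)$ be the number of bins used, let $\sigma(L_n)=X_1+\dots+X_n$, and let
\[
W^H(L_n)=H(L_n)-\sigma(L_n)
\]
be the \emph{wasted space}, the total room left in the bins that were opened. Always $0\le W^H(L_n)\le n$. No packing uses fewer than $\sigma(L_n)$ bins, so a linear lower bound on $\mathbb{E}[W^H(L_n)]$ says that $H$ misses this volume bound by a constant factor. We write $U(0,b)$ for the uniform law on $(0,b)$, and $a_n=\Theta(n)$ if there are constants $0<c_1\le c_2$ with $c_1n\le a_n\le c_2n$ for all large $n$.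

Conjecture~1 of \cite{packing} asserts that $\mathbb{E}[W^H(L_n)]=\Theta(n)$ for $X\sim U(0,b)$, $0<b<1$, and $H=\mathrm{FF}$ or $\mathrm{BF}$. We prove it.

\begin{theorem}\label{thm:uniform}
Let $0<b<1$, $X\sim U(0,b)$ and $H\in\{\mathrm{FF},\mathrm{BF}\}$. Then $\mathbb{E}[W^H(L_n)]=\Theta(n)$.
\end{theorem}

The method gives a tail bound for a larger class of laws.

\begin{theorem}\label{thm:main}
Let $0<b\le1$. Let $X$ have a law $\mu$ with a density $f$ that is nonincreasing on $(0,b)$, satisfies $0<m\le f\le M<\infty$ on $(0,b)$, and vanishes off $(0,b)$. Assume that $\mu\ne U(0,1)$, and let $H\in\{\mathrm{FF},\mathrm{BF}\}$. Then there are $c>0$ and $n_0$ such that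
\begin{equation}\label{eq:tail}
\mathbb{P}\big(W^H(L_n)\le cn\big)\le e^{-cn}\qquad(n\ge n_0).
\end{equation}
Consequently $\mathbb{E}[W^H(L_n)]=\Theta(n)$.
\end{theorem}

The last sentence follows from \eqref{eq:tail}, since $cn(1-e^{-cn})\le\mathbb{E}[W^H(L_n)]\le n$ for $n\ge n_0$. Theorem~\ref{thm:uniform} is the case $f\equiv1/b$, $b<1$.

For $U(0,1)$ the expected waste of FF and of BF is known to be $o(n)$; we do not use this fact, but it shows that the exclusion in Theorem~\ref{thm:main} is necessary. It also makes the result surprising at first sight. One expects smaller items to be easier to pack, and hence sublinear waste for $b<1$ as well. Nor can the linear waste be blamed on the distribution, at least in the cases covered by the following example.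

\begin{example}\label{ex:offline}
Let $b=1/k$ with $k$ a positive integer and $X\sim U(0,b)$. Then the items can be packed off-line with expected waste $o(n)$. Fix $N\ge2$, let class $i$ consist of the items in $((i-1)b/N,\,ib/N]$, and let $n_*$ be the largest of the $N$ class sizes. Each class size has mean $n/N$ and variance at most $n$, so $\mathbb{E}[n_*]\le n/N+N\sqrt n$. Cut each bin into $k$ slots of length $b$. An item of class $i$ and an item of class $N-i$ fit together into one slot, so classes $1,\dots,N-1$ need at most $(N-1)n_*/2+1$ slots, and class $N$ needs at most $n_*$. The expected number of bins is therefore at most $\frac{b(N+1)}{2N}\,n+O_N(\sqrt n)$, while $\mathbb{E}[\sigma(L_n)]=bn/2$. The expected waste is at most $\frac{b}{2N}\,n+O_N(\sqrt n)$ for every $N$.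
\end{example}

What singles out $b=1$ for the two on-line rules is the identity $\mathbb{E}[X]=\mathbb{P}(X>\frac12)$. We shall see that if FF or BF wastes little, then in the long run only items larger than $\frac12$ open bins. Bins must be opened at rate at least $\mathbb{E}[X]$ per item, so $\mathbb{E}[X]\le\mathbb{P}(X>\frac12)$; among the laws with a nonincreasing density only $U(0,1)$ satisfies this.

Section~\ref{sec:gaps} describes both rules by one formula. Section~\ref{sec:model} carries out the argument in a model that can be computed by hand and lists what must be added in general. Sections~\ref{sec:limit}--\ref{sec:level} build and analyze the limit process, and Section~\ref{sec:end} completes the proof. From now on $b,\mu,f,m,M$ and $H$ are as in Theorem~\ref{thm:main}, $X$ is a random variable with law $\mu$, $W=W^H$, and $|C|$ is the Lebesgue measure of $C$. The assumption $\mu\ne U(0,1)$ is not used before Section~\ref{sec:end}.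

\section{Gaps and targets}\label{sec:gaps}

In this section the list $x_1,\dots,x_n\in(0,b)$ is deterministic. The \emph{gap} of a bin is its remaining room. For $1\le t\le n+1$ let
\[
\mathsf{G}_t=\big(\mathsf{G}_t(1)\ge\mathsf{G}_t(2)\ge\cdots\big)
\]
be the gaps after $x_1,\dots,x_{t-1}$ have been packed, in nonincreasing order and padded with zeros. This is the state that $x_t$ finds. All gaps are smaller than $1$, gaps never increase, and $W(L_n)=\sum_j\mathsf{G}_{n+1}(j)$.

The list $\mathsf{G}_t$ determines the next move of BF but not that of FF, which depends on the order of the bins. Call a bin a \emph{record} if its gap is positive and exceeds the gaps of all lower-indexed bins. The \emph{target set} $\mathsf{A}_t\subset[0,1]$ is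
\[
\mathsf{A}_t=\{0,1\}\cup\{\text{all gaps}\}\quad\text{for BF},\qquad
\mathsf{A}_t=\{0,1\}\cup\{\text{gaps of records}\}\quad\text{for FF}.
\]
For a closed set $A\subset[0,1]$ containing $0$ and $1$, put
\[
h_A(x)=\min\big(A\cap[x,1]\big),\qquad x\in[0,1].
\]

\begin{lemma}\label{lem:target}
Let $\mathsf{y}_t=h_{\mathsf{A}_t}(x_t)$. If $\mathsf{y}_t<1$, then $x_t$ goes to a bin of gap $\mathsf{y}_t$. If $\mathsf{y}_t=1$, then $x_t$ opens a new bin.
\end{lemma}

\begin{proof}
If $x_t$ fits nowhere, all gaps are smaller than $x_t$ and $\mathsf{y}_t=1$. Otherwise BF chooses the smallest gap that is at least $x_t$, which is the claim. FF chooses the first bin with gap at least $x_t$. All earlier bins have gap less than $x_t$, so this bin is a record. Record gaps increase strictly with the index, so it is the record with the smallest gap that is at least $x_t$.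
\end{proof}

In both cases the item leaves behind the gap $\mathsf{z}_t=\mathsf{y}_t-x_t$. We say that $x_t$ \emph{consumes} $\mathsf{y}_t$ (if $\mathsf{y}_t<1$) and \emph{creates} $\mathsf{z}_t$. For instance, the items $0.75,\,0.6,\,0.7,\,0.52,\,0.65$ open five bins with gaps $0.25,\,0.4,\,0.3,\,0.48,\,0.35$. The target set of FF is $\{0,\,0.25,\,0.4,\,0.48,\,1\}$; that of BF also contains $0.3$ and $0.35$. A sixth item of size $0.28$ consumes $0.4$ under FF and $0.3$ under BF.

The complement $[0,1]\setminus A$ is a countable disjoint union of open intervals $(u,v)$ with $u,v\in A$, which we call the \emph{holes} of $A$. The created gap $h_A(x)-x$ vanishes on $A$ and equals $v-x$ on the hole $(u,v)$; see Figure~\ref{fig:saw}. A hole therefore creates gaps at a rate bounded below throughout a range that can be read off from its ends: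
\begin{equation}\label{eq:produce}
\left.\begin{array}{l}
(u,v)\text{ a hole of }A,\\ C\subset\big(\max(v-b,0),\,v-u\big)\text{ Borel}
\end{array}\right\}
\ \Longrightarrow\ 
\mu\big(\{x\in(u,v):h_A(x)-x\in C\}\big)\ge m|C|.
\end{equation}
Indeed, for $g\in C$ the item $x=v-g$ satisfies $u<x<v$ and $x<b$, so the set in question is $v-C\subset(0,b)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=9cm,y=5.5cm]
\draw[->] (0,0)--(1.06,0) node[right]{$x$};
\draw[->] (0,0)--(0,0.6) node[above]{$h_A(x)-x$};
\draw[thick] (0,0.25)--(0.25,0) (0.25,0.15)--(0.4,0) (0.4,0.08)--(0.48,0) (0.48,0.52)--(0.8,0.2);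
\draw[dashed] (0.8,0.2)--(1,0);
\draw[dotted] (0.25,0)--(0.25,0.15) (0.4,0)--(0.4,0.08) (0.48,0)--(0.48,0.52) (0.8,0)--(0.8,0.2);
\fill (0,0) circle(1.6pt) (0.25,0) circle(1.6pt) (0.4,0) circle(1.6pt) (0.48,0) circle(1.6pt) (1,0) circle(1.6pt);
\node[below] at (0,0) {$0$}; \node[below] at (0.25,0) {$0.25$}; \node[below] at (0.385,0) {$0.4$};
\node[below] at (0.5,0) {$0.48$}; \node[below] at (0.8,0) {$b$}; \node[below] at (1,0) {$1$};
\end{tikzpicture}
\caption{The gap $h_A(x)-x$ created by an item of size $x$ when the target set is $A=\{0,\,0.25,\,0.4,\,0.48,\,1\}$ (dots) and $b=0.8$. On a hole $(u,v)$ of $A$ the created gap is $v-x$. Items are smaller than $b$, so the dashed part is never used: the hole $(0.48,1)$ creates only gaps between $0.2$ and $0.52$.}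
\label{fig:saw}
\end{figure}

\begin{lemma}\label{lem:det}
The following hold for FF and for BF.
\begin{enumerate}
\item[(a)] $\mathsf{G}_{t+1}$ arises from $\mathsf{G}_t$ by deleting one entry equal to $\mathsf{y}_t$ (nothing if $\mathsf{y}_t=1$) and inserting $\mathsf{z}_t$. Hence $\mathsf{G}_{t+1}(j+1)\le\mathsf{G}_t(j)$ and $\mathsf{G}_t(j+1)\le\mathsf{G}_{t+1}(j)$ for all $j$.
\item[(b)] $\mathsf{G}_t(2)<b$.
\item[(c)] Every point of $\mathsf{A}_t\setminus\{0,1\}$ is an entry of $\mathsf{G}_t$, and $\mathsf{G}_t(1)\in\mathsf{A}_t$. For BF, $\mathsf{G}_t(j)\in\mathsf{A}_t$ for all $j$.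
\item[(d)] If $0<\theta<\frac12$ and $\mathsf{G}_{t+1}(1)>1-\theta$, then $x_t\notin[\theta,1-\theta]$.
\item[(e)] If $I\subset(0,1)$ and $\inf I>0$, then
\[
0\le\sum_{t=1}^n\big(\mathbf{1}\{\mathsf{z}_t\in I\}-\mathbf{1}\{\mathsf{y}_t\in I\}\big)\le\frac{W(L_n)}{\inf I}.
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first sentence is Lemma~\ref{lem:target}. Let $G'$ be the list after the deletion. Deleting an entry gives $\mathsf{G}_t(j+1)\le G'(j)\le\mathsf{G}_t(j)$, and inserting one gives $\mathsf{G}_{t+1}(j+1)\le G'(j)\le\mathsf{G}_{t+1}(j)$.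

(b) Of any two bins, the later one was opened by an item smaller than $b$ that did not fit into the earlier one. So the earlier one has gap less than $b$.

(c) If $\mathsf{G}_t(1)>0$, the lowest-indexed bin of gap $\mathsf{G}_t(1)$ is a record. The rest is the definition.

(d) Let $B$ be a bin with gap greater than $1-\theta$ after $x_t$ is packed, and let $x_{t_0}$, $t_0\le t$, be the item that opened it. Then $x_{t_0}<\theta$, which settles the case $t_0=t$. Let $t_0<t$. The bins older than $B$ have gap less than $x_{t_0}<\theta$. A bin opened by some $x_r$ with $t_0<r\le t$ was opened because $x_r$ exceeded the gap of $B$, which was greater than $1-\theta$; so its gap is less than $\theta$ too. If $x_t$ were in $[\theta,1-\theta]$, it would fit into $B$ and into no other bin. It would go to $B$ and reduce the gap of $B$ to at most $1-\theta$, a contradiction.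

(e) By (a) the sum telescopes to the number of entries of $\mathsf{G}_{n+1}$ in $I$, and each of them contributes at least $\inf I$ to $W(L_n)$.
\end{proof}

Part (e) is the only link between the waste and the dynamics: if $W(L_n)=o(n)$, then gaps in $I$ are created and consumed at the same rate.

\section{A model computation}\label{sec:model}

We begin with the inequality that ends the proof.

\begin{lemma}\label{lem:half}
$\mathbb{E}[X]\ge\mathbb{P}(X>\frac12)$, with equality only if $\mu=U(0,1)$.
\end{lemma}

\begin{proof}
The density $f$, extended by $0$, is nonincreasing on $(0,1)$, so $S(t)=\mathbb{P}(X>t)$ is continuous and convex on $[0,1]$, with $S(0)=1$ and $S(1)=0$. Hence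
\[
\mathbb{E}[X]=\int_0^1S(t)\,dt=\int_0^{1/2}\big(S(t)+S(1-t)\big)\,dt\ge\int_0^{1/2}2S(\tfrac12)\,dt=S(\tfrac12).
\]
If equality holds, then by continuity $S(t)+S(1-t)=2S(\frac12)$ on $[0,\frac12]$, and $t=0$ shows that the constant is $1$. Convexity gives $S(t)\le1-t$ and $S(1-t)\le t$. These bounds add up to $1$, so both are equalities, and $\mu=U(0,1)$.
\end{proof}

For $U(0,b)$ with $b\ge\frac12$ the difference is $\frac b2-\big(1-\frac1{2b}\big)=\frac{(1-b)^2}{2b}$.

Now imagine a packing with sublinear waste in which the target set is the same set $A$ at all times. Dividing Lemma~\ref{lem:det}(e) by $n$, with $I=(g,1)$, suggests the balance condition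
\begin{equation}\label{eq:modelbal}
\mu\big(\{x:h_A(x)-x>g\}\big)=\mu\big(\{x:g<h_A(x)<1\}\big)\qquad(0<g<1),
\end{equation}
and dividing $H(L_n)\ge\sigma(L_n)$ by $n$ suggests
\begin{equation}\label{eq:modelrate}
\mu\big(\{x:h_A(x)=1\}\big)\ge\mathbb{E}[X].
\end{equation}
A target set can stay constant if the gaps in it are in unlimited supply. The simplest candidate is a reservoir of gaps of all sizes up to a level $e$.

\begin{example}\label{ex:model}
Let $A=[0,e]\cup\{1\}$ with $0\le e\le b$ and $e<1$. An item $x\le e$ consumes the gap $x$ and creates $0$. An item $x>e$ opens a bin and creates $1-x$. So \eqref{eq:modelbal} reads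
\[
\mu\big((e,1-g)\big)=\mu\big((g,e]\big)\qquad(0<g<1),
\]
where an interval is empty if its ends are in the wrong order. If $e=b$, the left side is $0$ and the right side is positive for $g<b$: the reservoir is drained and never refilled. If $e<\min(b,\frac12)$, then for $g$ slightly above $e$ the right side is $0$ and the left side is positive: gaps above the level $e$ are created and never consumed. Hence $\frac12\le e<b$. Then \eqref{eq:modelrate} gives $\mathbb{E}[X]\le\mu((e,1))\le\mathbb{P}(X>\frac12)$, so $\mu=U(0,1)$ by Lemma~\ref{lem:half}, and $\frac12\le1-e$ forces $e=\frac12$. Conversely, for $U(0,1)$ and $e=\frac12$ both sides of \eqref{eq:modelbal} equal $\max(\frac12-g,0)$, and \eqref{eq:modelrate} is an equality.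
\end{example}

The proof of Theorem~\ref{thm:main} has the same two steps: balance forces $e\ge\frac12$, and then too few bins are opened. Three things must be added.

First, the true state is random and grows with $n$. We replace the frozen set $A$ by a stationary process $(A_s)_{s\in\mathbb{Z}}$, the limit of the packing seen from a uniformly random time. The level $e$ appears as the height at which the gaps of the limit state accumulate (Section~\ref{sec:limit}), and \eqref{eq:modelbal}, \eqref{eq:modelrate} become Lemmas~\ref{lem:global} and~\ref{lem:rate}.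

Second, gaps created above $e$ become targets and can be consumed, so the case $e<\frac12$ is no longer absurd on its face. The substitute is a \emph{barrier}: gaps immediately above $e$ cannot be created at a positive rate. A gap within distance $y$ above $e$ can be consumed only by an item in $(e,e+y]$, so creation and consumption at scale $y$ are both of order $y$. Balance then requires every dyadic scale above $e$ to be occupied with a probability bounded below. The expected number of targets near $e$ would be infinite, and so many holes would create more tiny gaps than the tiny items can consume (Lemmas~\ref{lem:holes} and~\ref{lem:barrier}).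

Third, one has to reach a state that violates the barrier. Because $f\ge m$, finitely many consecutive items can be prescribed up to open sets at the price of a positive probability. This handles $e\le b/2$, and also $1-b\le e<\min(b,\frac12)$. The remaining range needs a comparison of inflow and outflow of the reservoir itself, which uses the monotonicity of $f$ (Section~\ref{sec:level}).

\section{The packing seen from a random time}\label{sec:limit}

Suppose that \eqref{eq:tail} fails for all $c$ and $n_0$. We keep this assumption until it is refuted in Section~\ref{sec:end}. We regard the items as the coordinates $x_1,\dots,x_n$ of $(0,b)^n$ under $\mu^{\otimes n}$; the symbols $X_s$ are reserved for the limit process. For each $k\ge1$, taking $c=\eta_k:=1/k$ and $n_0=2^k$, we find $n_k\ge2^k$ such that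
\[
E_k=\{W(L_{n_k})\le\eta_kn_k\}\quad\text{satisfies}\quad\mu^{\otimes n_k}(E_k)\ge e^{-\eta_kn_k}.
\]
Let $Q_k=\mu^{\otimes n_k}(\,\cdot\mid E_k)$.

\subsection{Conditioning hardly changes a typical item}

Under $Q_k$ the waste is small, but the items are no longer independent. The event $E_k$ is not exponentially rare, however, and an entropy bound turns this into closeness to independence at most times. Recall that for probability measures $Q\ll P$ the relative entropy is $D(Q\|P)=\int\log\frac{dQ}{dP}\,dQ$, and that the total variation distance is $\|Q-P\|=\sup_B|Q(B)-P(B)|$, so that $|\int\psi\,dQ-\int\psi\,dP|\le2\|\psi\|_\infty\|Q-P\|$. \emph{Pinsker's inequality} states $2\|Q-P\|^2\le D(Q\|P)$. The \emph{chain rule} states that for $Q$ on $(0,b)^n$,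
\[
D(Q\|\mu^{\otimes n})=\sum_{t=1}^n\mathbb{E}_Q\big[D(Q^{(t)}\|\mu)\big],
\]
where $Q^{(t)}$ is the conditional law of $x_t$ given $x_1,\dots,x_{t-1}$ under $Q$.

The density of $Q_k$ is $\mathbf{1}_{E_k}/\mu^{\otimes n_k}(E_k)$, so $D(Q_k\|\mu^{\otimes n_k})=\log(1/\mu^{\otimes n_k}(E_k))\le\eta_kn_k$. With $d_t=\|Q_k^{(t)}-\mu\|$ we get $\sum_{t\le n_k}\mathbb{E}_{Q_k}[2d_t^2]\le\eta_kn_k$, and by the Cauchy--Schwarz inequality
\begin{equation}\label{eq:tv}
\frac1{n_k}\sum_{t=1}^{n_k}\mathbb{E}_{Q_k}[d_t]\le\sqrt{\eta_k/2}.
\end{equation}

\subsection{The limit process}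

Both \eqref{eq:tv} and Lemma~\ref{lem:det}(e) are averages over time. They become statements about a single time if that time is chosen uniformly at random, and the same choice makes the limit stationary.

Let $\mathcal{K}$ be the set of closed subsets of $[0,1]$ that contain $0$ and $1$, with the Hausdorff metric. It is compact, and $A^k\to A$ if and only if every point of $A$ is a limit of points $a^k\in A^k$ and every limit point of a sequence $a^k\in A^k$ lies in $A$. The sets $\{A:A\cap F=\emptyset\}$ for closed $F$ and $\{(A,x):A\cap(x,x+\delta)\ne\emptyset\}$ are open, and $\{(A,x):x\in A\}$ is closed. Let $\mathcal{S}=\mathcal{K}\times[0,1]^{\mathbb{N}}\times[0,1]$. With the product topologies, $\mathcal{S}$ and $\mathcal{S}^{\mathbb{Z}}$ are compact metrizable spaces.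

Let $\tau$ be uniform on $\{1,\dots,n_k\}$ and independent of the items; we write $Q_k$ also for the joint law. For $s\in\mathbb{Z}$ put
\[
\xi^k_s=(A^k_s,G^k_s,X^k_s)=
\begin{cases}
(\mathsf{A}_{\tau+s},\mathsf{G}_{\tau+s},x_{\tau+s})&\text{if }1\le\tau+s\le n_k,\\
(\{0,1\},(0,0,\dots),0)&\text{otherwise,}
\end{cases}
\]
and $Y^k_s=h_{A^k_s}(X^k_s)$, $Z^k_s=Y^k_s-X^k_s$. Dividing Lemma~\ref{lem:det}(e) by $n_k$ and taking expectations gives, for Borel $I\subset(0,1)$ with $\inf I>0$,
\begin{equation}\label{eq:prebal}
0\le Q_k(Z^k_0\in I)-Q_k(Y^k_0\in I)\le\eta_k/\inf I.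
\end{equation}

We use three standard facts on weak convergence of probability measures on a compact metric space. Every sequence has a weakly convergent subsequence. If $P_k\to P$ weakly, then $P(O)\le\liminf P_k(O)$ for open $O$ and $P(F)\ge\limsup P_k(F)$ for closed $F$ (the portmanteau theorem). And there are random elements on one probability space, with laws $P_k$ and $P$, that converge almost surely (Skorokhod's representation theorem).

Pass to a subsequence, again indexed by $k$, along which the laws of $\xi^k=(\xi^k_s)_{s\in\mathbb{Z}}$ converge; still $\eta_k\to0$ and $n_k\ge2^k$. Let $\xi=(A_s,G_s,X_s)_{s\in\mathbb{Z}}$ have the limit law, with probability $\mathbb{P}$, and put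
\[
Y_s=h_{A_s}(X_s),\qquad Z_s=Y_s-X_s.
\]
Shifting $\xi^k$ by one step amounts to replacing $\tau$ by $\tau+1$, which changes the law by at most $1/n_k$ in total variation. The shift is continuous, so $\xi$ is \emph{stationary}. Let $\mathcal{F}_s$ be the $\sigma$-field generated by $A_r,G_r$ $(r\le s)$, by $X_r$ $(r<s)$, and by the null sets.

\begin{lemma}\label{lem:indep}
For every $s$, $X_s$ has law $\mu$ and is independent of $\mathcal{F}_s$.
\end{lemma}

\begin{proof}
Let $\varphi$ be a continuous function of finitely many of the coordinates that generate $\mathcal{F}_s$, let $\psi$ be continuous on $[0,1]$, and let $\bar\psi=\int\psi\,d\mu$. Given $\tau=t$ with $1\le t+s\le n_k$, the variable $\varphi(\xi^k)$ is a function of $x_1,\dots,x_{t+s-1}$, and $X^k_s=x_{t+s}$; so the conditional expectation of $\varphi(\xi^k)(\psi(X^k_s)-\bar\psi)$ has modulus at most $2\|\varphi\|_\infty\|\psi\|_\infty\mathbb{E}_{Q_k}[d_{t+s}]$. At most $|s|$ values of $t$ are not of this kind. Averaging over $t$ and using \eqref{eq:tv},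
\[
\big|\mathbb{E}_{Q_k}\big[\varphi(\xi^k)(\psi(X^k_s)-\bar\psi)\big]\big|\le2\|\varphi\|_\infty\|\psi\|_\infty\Big(\sqrt{\eta_k/2}+|s|/n_k\Big)\to0.
\]
Thus $\mathbb{E}[\varphi(\xi)\psi(X_s)]=\mathbb{E}[\varphi(\xi)]\,\bar\psi$. The functions $\varphi$ form an algebra that generates $\mathcal{F}_s$ up to null sets, so the monotone class theorem finishes the proof.
\end{proof}

We shall use Lemma~\ref{lem:indep} in the following form: if $V$ is $\mathcal{F}_s$-measurable and $\Gamma$ is a Borel set of pairs, then $\mathbb{P}((V,X_s)\in\Gamma\mid\mathcal{F}_s)=\mu(\{x:(V,x)\in\Gamma\})$.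

The target map $(A,x)\mapsto h_A(x)$ is not continuous: if $x\in A$ is the left end of a hole, a slightly larger item jumps to the right end. Such items are rare.

\begin{lemma}\label{lem:cont}
The map $(A,x)\mapsto h_A(x)$ on $\mathcal{K}\times[0,1]$ is lower semicontinuous, hence Borel. It is continuous at $(A,x)$ unless $x=1$ or $x$ is the left end of a hole of $A$. Almost surely it is continuous at $(A_s,X_s)$ for all $s$.
\end{lemma}

\begin{proof}
Let $A^k\to A$ and $x^k\to x$. Every limit point of $h_{A^k}(x^k)$ lies in $A\cap[x,1]$, so $\liminf h_{A^k}(x^k)\ge h_A(x)$. If $a\in A$ and $a>x$, choose $a^k\in A^k$ with $a^k\to a$; eventually $a^k>x^k$, so $\limsup h_{A^k}(x^k)\le a$. If $x\notin A$, take $a=h_A(x)$. If $x\in A$, $x<1$, and $x$ is not the left end of a hole, then $x$ is a limit of points $a\in A$ with $a>x$, and $\limsup h_{A^k}(x^k)\le x=h_A(x)$. The set of exceptional pairs with $x<1$ is contained in the union over rational $\delta>0$ of the closed sets $\{x\in A,\ A\cap(x,x+\delta)=\emptyset\}$, and this union has countable sections in $x$. Since $\mu$ has no atoms, Lemma~\ref{lem:indep}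 gives the last claim.
\end{proof}

By symmetry $A\mapsto\max(A\cap[0,x])$ is Borel as well. The holes of $A$ are the intervals $(\max(A\cap[0,x]),h_A(x))$ for rational $x\notin A$, so all events and counts below that involve holes are measurable.

By Skorokhod's theorem we now assume that $\xi^k\to\xi$ almost surely; probabilities that concern $\xi^k$ alone are still written $Q_k$. To transfer the dynamics to the limit, let $\Phi$ be the countable family of piecewise linear functions on $[0,1]$ with rational breakpoints and rational values there, and with compact support in $(0,1)$. By Lemma~\ref{lem:det}(a)--(c), the following relations hold whenever $\tau+s$ and $\tau+s+1$ lie in $\{1,\dots,n_k\}$.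
\begin{enumerate}
\item[(R1)] $G^k_s$ is nonincreasing, $G^k_s(2)\le b$, $G^k_{s+1}(j+1)\le G^k_s(j)$, $G^k_s(j+1)\le G^k_{s+1}(j)$ for all $j$, and $G^k_s(1)\in A^k_s$; for BF, $G^k_s(j)\in A^k_s$ for all $j$.
\item[(R2)] For some $J$, $G^k_s(J)=G^k_{s+1}(J)=0$ and $A^k_s\subset\{0,1,G^k_s(1),\dots,G^k_s(J)\}$.
\item[(R3)] $G^k_{s+1}$ is nonincreasing, and $\sum_j\varphi(G^k_{s+1}(j))-\sum_j\varphi(G^k_s(j))=\varphi(Z^k_s)-\varphi(Y^k_s)$ for all $\varphi\in\Phi$.
\end{enumerate}
These are Borel conditions on $\xi^k$: (R1) is closed, (R2) is a countable union of closed conditions, and given (R2) the sums in (R3) are finite. They fail with probability at most $(|s|+1)/n_k$, which is summable in $k$. By the Borel--Cantelli lemma and Lemma~\ref{lem:cont}, the following holds almost surely for every $s$: all coordinates converge, $X_s\in(0,b)$, $Y^k_s\to Y_s$, $Z^k_s\to Z_s$, and (R1)--(R3) hold for all large $k$.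

\subsection{The level $e$}

In the limit the list $G_s$ may have infinitely many positive entries. Put
\[
e=\lim_{j\to\infty}G_0(j).
\]
Infinitely many entries exceed any $r<e$, and finitely many exceed any $r>e$. The information in $G_s$ stops at $e$: it records the entries above $e$ one by one and may say nothing about smaller gaps. For $C\subset(e,1)$ let $\nu_s(C)=\#\{j:G_s(j)\in C\}$.

\begin{lemma}\label{lem:struct}
Almost surely, for all $s$:
\begin{enumerate}
\item[(a)] $\lim_jG_s(j)=e$ and $e\le b$.
\item[(b)] $G_s(1)\in A_s$ and $G_s(1)<1$; in particular $e<1$.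
\item[(c)] Every point of $A_s\cap(e,1)$ is an entry of $G_s$. Hence $A_s\cap(e+\delta,1)$ is finite for every $\delta>0$.
\item[(d)] For every $\delta>0$ and every Borel $C\subset(e+\delta,1)$,
\[
\nu_{s+1}(C)-\nu_s(C)=\mathbf{1}\{Z_s\in C\}-\mathbf{1}\{Y_s\in C\}.
\]
\item[(e)] $\mathbf{1}\{Y^k_s=1\}\to\mathbf{1}\{Y_s=1\}$ as $k\to\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
The closed conditions (R1) pass to the limit. Letting $j\to\infty$ in the two interlacing inequalities shows that $\lim_jG_s(j)$ does not depend on $s$, and it is at most $G_s(2)\le b$. This gives (a) and the first part of (b).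

For $0<\theta<\frac12$ the event $\{G_s(1)>1-\theta,\ \theta<X_{s-1}<1-\theta\}$ is open. By Lemma~\ref{lem:det}(d) the same event for $\xi^k$ requires $\tau+s-1$ or $\tau+s$ to lie outside $\{1,\dots,n_k\}$, so its probability tends to $0$. Hence it is null in the limit, and $\mathbb{P}(G_s(1)>1-\theta)\le\mathbb{P}(X_{s-1}\notin(\theta,1-\theta))\le2M\theta$. Let $\theta\to0$ to obtain (b).

(c) Let $y\in A_s\cap(e,1)$. Pick $r\in(e,y)$ and $J$ with $G_s(J)<r$, and points $y^k\in A^k_s$ with $y^k\to y$. For large $k$ we have $r<y^k<1$ and $G^k_s(J)<r$, so by (R2) $y^k=G^k_s(j_k)$ with $j_k<J$. Along a subsequence $j_k$ is a constant $j$, and $y=G_s(j)$.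

(d) Let $\varphi\in\Phi$ have support in $(e,1)$. Pick $r>e$ below the support and $J$ with $G_s(J),G_{s+1}(J)<r$. For large $k$ only indices $j<J$ contribute to the sums in (R3), so the identity passes to the limit. Thus $\nu_{s+1}$ plus the unit mass at $Y_s$ and $\nu_s$ plus the unit mass at $Z_s$, both restricted to $(e,1)$, are locally finite measures that give the same integral to every such $\varphi$. The indicator of an open interval with rational ends and closure in $(e,1)$ is an increasing limit of such $\varphi$, so the two measures are equal.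

(e) If $Y_s<1$, then $Y^k_s<1$ for large $k$. If $Y_s=1$, then by (b) $Y^k_s>G^k_s(1)$ for large $k$, so $Y^k_s$ is a positive point of $A^k_s$ that is not an entry of $G^k_s$, and $Y^k_s=1$ by (R2).
\end{proof}

By (a), $e$ is the same function of $G_s$ for every $s$. So $e$ is $\mathcal{F}_s$-measurable, and the probability of an event defined through $(e,A_s,G_s,X_s)$ does not depend on $s$. By (d), above the level $e$ the limit process evolves like a genuine packing. We say that an event, a number $\delta$ or an interval is \emph{determined by $e$} if it is given by Borel functions of $e$.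

In Example~\ref{ex:model} items of size at most $e$ never reach a gap above $e$. For this we need $e$ to be a target. For BF this is immediate. For FF the many bins with gap close to $e$ might be hidden behind earlier bins with larger gaps; but there are few such bins, and they fill up.

\begin{lemma}\label{lem:einA}
Almost surely $e\in A_s$ for all $s$.
\end{lemma}

\begin{proof}
For BF, (R1) gives $G_s(j)\in A_s$ for all $j$, and $A_s$ is closed.

Consider FF, and suppose that $\mathbb{P}(e\notin A_0)>0$. Since $A_0$ is closed and contains $0$, there are rationals $0<\alpha<\beta$ and an integer $J$ with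
\[
\kappa:=\mathbb{P}\big(\alpha<e<\beta,\ G_0(J)<\beta,\ A_0\cap[\alpha,\beta]=\emptyset\big)>0.
\]
As $e\le b$, we have $\beta':=\min(\beta,b)>\alpha$. Fix an integer $L\ge1$ and call time $s$ \emph{bad} if
\[
G_s(L+1)>\alpha,\qquad G_s(J)<\beta,\qquad A_s\cap[\alpha,\beta]=\emptyset.
\]
This is an open condition. Since $G_s(L+1)\ge e$, stationarity gives $\mathbb{P}(s\text{ bad})\ge\kappa$, and Lemma~\ref{lem:indep} gives $\mathbb{P}(s\text{ bad},\ \alpha<X_s<\beta')\ge\kappa m(\beta'-\alpha)$.

We claim that in a genuine FF packing, among any $L$ consecutive times, at most $J/\alpha$ are bad and have their item in $(\alpha,\beta')$. Let $t_0$ be the first bad time in the window. At $t_0$ at least $L+1$ bins have gap greater than $\alpha$, and fewer than $J$ have gap at least $\beta$. Let $t\ge t_0$ be a bad time in the window. Fewer than $L$ items have been packed since $t_0$, so one of those $L+1$ bins is untouched. Let $B$ be the lowest-indexed bin with gap at least $\alpha$ at time $t$. Its index is at most that of the untouched bin, so $B$ was present at $t_0$. It is a record, so its gap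 is in $\mathsf{A}_t$, and is therefore greater than $\beta$. All earlier bins have gap less than $\alpha$, so an item $x_t\in(\alpha,\beta')$ goes to $B$. The gap of $B$ at $t_0$ also exceeded $\beta$, so $B$ is one of fewer than $J$ bins fixed at $t_0$. Each of them receives at most $1/\alpha$ items larger than $\alpha$, which proves the claim.

The window $\tau,\dots,\tau+L-1$ leaves $\{1,\dots,n_k\}$ with probability at most $L/n_k$. By the portmanteau theorem,
\[
L\kappa m(\beta'-\alpha)\le\liminf_k\sum_{s=0}^{L-1}Q_k\big(s\text{ bad for }\xi^k,\ \alpha<X^k_s<\beta'\big)\le\liminf_k\Big(\frac J\alpha+\frac{L^2}{n_k}\Big)=\frac J\alpha,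
\]
which is false for large $L$.
\end{proof}

\begin{corollary}\label{cor:shape}
Almost surely, for all $s$:
\begin{enumerate}
\item[(a)] If $X_s\le e$, then $Y_s\le e$.
\item[(b)] Every $v\in A_s\cap(e,1]$ is the right end of a hole $(u,v)$ of $A_s$ with $u\ge e$.
\item[(c)] If $e<b$, then $A_s$ has a hole $(p_s,q_s)$ with $e\le p_s<b\le q_s$, and every $x\in(p_s,b)$ has $h_{A_s}(x)=q_s$.
\end{enumerate}
\end{corollary}

\begin{proof}
Part (a) is Lemma~\ref{lem:einA}. For $w\in(e,1]$ the set $A_s\cap[e,w)$ has a maximum: for small $\delta$ it is the union of the nonempty compact set $A_s\cap[e,e+\delta]$ and the finite set $A_s\cap(e+\delta,w)$. Take $w=v$ for (b). For (c) take $w=b$ to define $p_s$, and let $q_s=h_{A_s}(b)$.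
\end{proof}

\section{Balance identities}\label{sec:balance}

There are two sources of balance. Above $e$ the number of gaps is finite and stationary, so creation and consumption balance, even on each event determined by $e$. At or below $e$ this argument is not available, and we use the smallness of the waste through \eqref{eq:prebal}.

\begin{lemma}[local balance]\label{lem:local}
Let the event $\Lambda$, the number $\delta>0$ and the interval $C$ be determined by $e$, with $C\subset(e+\delta,1)$ on $\Lambda$. Then $\mathbb{P}(Z_0\in C,\ \Lambda)=\mathbb{P}(Y_0\in C,\ \Lambda)$.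
\end{lemma}

\begin{proof}
Let $N_s=\nu_s(C)\mathbf{1}_\Lambda$. It is finite and the same function of $G_s$ for all $s$, so $N_0$ and $N_1$ have the same law. They need not be integrable, so we truncate. By Lemma~\ref{lem:struct}(d),
\[
N_1-N_0=\big(\mathbf{1}\{Z_0\in C\}-\mathbf{1}\{Y_0\in C\}\big)\mathbf{1}_\Lambda,
\]
hence $|\min(N_1,R)-\min(N_0,R)|\le1$. This difference has mean $0$ and tends to $N_1-N_0$ as $R\to\infty$, so $\mathbb{E}[N_1-N_0]=0$ by dominated convergence.
\end{proof}

\begin{lemma}[global balance]\label{lem:global}
If $g\in(0,1)$ and $\mathbb{P}(Y_0=g)=0$, then $\mathbb{P}(Z_0>g)=\mathbb{P}(g<Y_0<1)$.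
\end{lemma}

\begin{proof}
Since $X^k_0>0$, \eqref{eq:prebal} with $I=(g,1)$ gives $Q_k(Z^k_0>g)-Q_k(g<Y^k_0<1)\to0$. Each hole of $A_0$ contains at most one $x$ with $h_{A_0}(x)-x=g$, so $\mathbb{P}(Z_0=g)=0$ by Lemma~\ref{lem:indep}, and $\mathbf{1}\{Z^k_0>g\}\to\mathbf{1}\{Z_0>g\}$ almost surely. Also $\mathbf{1}\{g<Y^k_0<1\}\to\mathbf{1}\{g<Y_0<1\}$ almost surely, by the assumption on $g$ and by Lemma~\ref{lem:struct}(e), which prevents nearly empty bins from being confused with new ones in the limit.
\end{proof}

\begin{lemma}[rate of opening bins]\label{lem:rate}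
$\mathbb{P}(Y_0=1)\ge\mathbb{E}[X]$.
\end{lemma}

\begin{proof}
The number of $t\le n_k$ with $\mathsf{y}_t=1$ is $H(L_{n_k})$, so
\[
Q_k(Y^k_0=1)=\frac{\mathbb{E}_{Q_k}[H(L_{n_k})]}{n_k}\ge\frac{\mathbb{E}_{Q_k}[\sigma(L_{n_k})]}{n_k}=\mathbb{E}_{Q_k}[X^k_0].
\]
The left side tends to $\mathbb{P}(Y_0=1)$ by Lemma~\ref{lem:struct}(e), the right side to $\mathbb{E}[X_0]=\mathbb{E}[X]$.
\end{proof}

The last consequence of balance concerns tiny gaps. Every hole to the left of $b$ creates gaps of order $\alpha$ at a rate of order $\alpha$, once $\alpha$ is small compared with its length. Only items of order $\alpha$ consume them, and these arrive at a total rate of order $\alpha$. So there cannot be many holes.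

\begin{lemma}[few holes]\label{lem:holes}
The expected number of holes $(u,v)$ of $A_0$ with $v<b$ is at most $2M/m$. Hence $\mathbb{E}\big[\#(A_0\cap(e,b))\big]\le2M/m$.
\end{lemma}

\begin{proof}
Let $0<\alpha<\frac12$ and $I=(\alpha,2\alpha)$. By \eqref{eq:prebal} and $X^k_0\le Y^k_0$,
\[
Q_k(Z^k_0\in I)\le Q_k(Y^k_0\in I)+\eta_k/\alpha\le Q_k(X^k_0\le2\alpha)+\eta_k/\alpha.
\]
As $I$ is open and $[0,2\alpha]$ is closed, $\mathbb{P}(Z_0\in I)\le\mu([0,2\alpha])\le2M\alpha$. Let $K_\alpha$ be the number of holes $(u,v)$ of $A_0$ with $v<b$ and $v-u>2\alpha$. By \eqref{eq:produce} each of them contains a set of items of measure at least $m\alpha$ that create a gap in $I$. Holes are disjoint, so $\mathbb{P}(Z_0\in I)\ge m\alpha\,\mathbb{E}[K_\alpha]$ by Lemma~\ref{lem:indep}. Thus $\mathbb{E}[K_\alpha]\le2M/m$, and monotone convergence as $\alpha\downarrow0$ gives the first claim. The second follows from Corollary~\ref{cor:shape}(b).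
\end{proof}

\section{The barrier at $e$, and steering}\label{sec:barrier}

By \eqref{eq:produce}, a hole $(u,v)$ creates all gaps in some interval $(e,e+y]$ as soon as $v-b\le e<v-u$. This cannot happen.

\begin{lemma}[barrier]\label{lem:barrier}
Almost surely on $\{e<b\}$, for every $s$, no hole $(u,v)$ of $A_s$ satisfies $v-b\le e<v-u$.
\end{lemma}

\begin{proof}
By stationarity take $s=0$. If the claim is false, there is a number $y>0$ such that, with $\Lambda=\{e+y<b\}$,
\[
\kappa:=\mathbb{P}\big(\Lambda,\ A_0\text{ has a hole }(u,v)\text{ with }v-b\le e,\ e+y<v-u\big)>0.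
\]
For $j\ge0$ let $y_j=2^{-j}y$ and $C_j=(e+y_{j+1},\,e+y_j]$, an interval of length $y_j/2$. On the event that defines $\kappa$ we have $C_j\subset(\max(v-b,0),v-u)$, so \eqref{eq:produce} and Lemma~\ref{lem:indep} give
\[
\mathbb{P}(Z_0\in C_j,\ \Lambda)\ge\kappa my_j/2.
\]
If $Y_0\in C_j$, then $A_0\cap C_j\ne\emptyset$, and $e<X_0\le e+y_j$ by Corollary~\ref{cor:shape}(a) and $X_0\le Y_0$. Hence
\[
\mathbb{P}(Y_0\in C_j,\ \Lambda)\le My_j\,\mathbb{P}(A_0\cap C_j\ne\emptyset,\ \Lambda).
\]
On $\Lambda$, $C_j\subset(e+y_{j+1},1)$, so by Lemma~\ref{lem:local} the two left sides are equal, and $\mathbb{P}(A_0\cap C_j\ne\emptyset,\ \Lambda)\ge\kappa m/(2M)$ for every $j$. On $\Lambda$ the $C_j$ are disjoint subsets of $(e,b)$, so $\mathbb{E}[\#(A_0\cap(e,b))]=\infty$, contrary to Lemma~\ref{lem:holes}.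
\end{proof}

To use the barrier we need to know states that the limit process does visit. We produce them by prescribing finitely many items.

\begin{lemma}[steering]\label{lem:steer}
Let $B_0\in\mathcal{F}_0$ have positive probability. For $0\le t<N$ let $I_t$ be an open interval with $\mathcal{F}_t$-measurable ends, and let $B_{t+1}=B_t\cap\{X_t\in I_t\}$. Suppose that almost surely on $B_t$ the interval $I_t$ is a nonempty subset of $(0,b)$. Then $\mathbb{P}(B_N)>0$.
\end{lemma}

\begin{proof}
Inductively $B_t\in\mathcal{F}_t$, and $\mathbb{P}(B_{t+1})=\mathbb{E}[\mu(I_t)\mathbf{1}_{B_t}]\ge\mathbb{E}[m|I_t|\mathbf{1}_{B_t}]>0$ by Lemma~\ref{lem:indep}.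
\end{proof}

The first application removes all gaps above $e+\delta$. The resulting state looks, above $e+\delta$, like the one in Example~\ref{ex:model}.

\begin{lemma}[clearing]\label{lem:clear}
Let the event $\Lambda$ and the number $\delta>0$ be determined by $e$, with $\mathbb{P}(\Lambda)>0$ and $e+\delta<b$ on $\Lambda$. Then
\[
\mathbb{P}\big(\Lambda,\ G_0\text{ has no entry in }(e+\delta,1)\big)>0.
\]
On this event $A_0\cap(e+\delta,1)=\emptyset$, so $q_0=1$ and $p_0\le e+\delta$.
\end{lemma}

\begin{proof}
Let $S_t$ be the sum of the finitely many entries of $G_t$ that exceed $e+\delta$. If $S_t>0$, then $G_t(1)\in A_t\cap(e+\delta,1)$ by Lemma~\ref{lem:struct}(b). This set is finite; let $w_t$ be its minimum and let $I_t=(e+\delta,\min(w_t,b))$, which is nonempty on $\Lambda$. An item $X_t\in I_t$ has $Y_t=w_t$. By Lemma~\ref{lem:struct}(d) the entry $w_t$ is removed and at most the entry $w_t-X_t$ is added above $e+\delta$, so $S_{t+1}\le S_t-X_t<S_t-\delta$. If $S_t=0$, let $I_t=(0,b)$.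

Choose $N\ge1$ such that $B_0=\Lambda\cap\{S_0\le N\delta\}$ has positive probability. On $B_N$ we cannot have $S_t>0$ for all $t<N$, since then $S_N<S_0-N\delta\le0$. So $\mathbb{P}(\Lambda,\ S_t=0)>0$ for some fixed $t$, and by stationarity for $t=0$. The last sentence of the lemma follows from Lemma~\ref{lem:struct}(c) and $e+\delta<b$.
\end{proof}

\section{The level is at least one half}\label{sec:level}

After clearing, the hole $(p_0,1)$ has length close to $1-e$. If $1-b\le e<\frac12$ it violates the barrier at once. If $e<1-b$, the gaps $1-x$ that it creates lie above $1-b$, too high to matter, and we cut such a gap down with further items until it becomes the right end of a forbidden hole.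

\begin{lemma}\label{lem:small}
The following events have probability zero:
\begin{enumerate}
\item[(a)] $\Lambda_1=\{1-b\le e<\min(b,\frac12)\}$;
\item[(b)] $\Lambda_2=\{e\le b/2,\ e<1-b\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose $\mathbb{P}(\Lambda_1)>0$ and apply Lemma~\ref{lem:clear} with $\delta=\frac12\min(1-2e,\,b-e)$. With positive probability $\Lambda_1$ holds and $(p_0,1)$ is a hole with $1-b\le e$ and $1-p_0\ge1-e-\delta>e$. This contradicts Lemma~\ref{lem:barrier}.

(b) Suppose $\mathbb{P}(\Lambda_2)>0$, and let $\delta=\frac18\min(b,\,1-b-e)$. On $\Lambda_2$,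
\begin{equation}\label{eq:delta}
2e\le b,\qquad3\delta<b/2,\qquad e+\delta<b,\qquad b+e+2\delta<1.
\end{equation}
Call time $t$ \emph{simple} if $G_t$ has at most one entry in $(e+\delta,1)$, counted with multiplicity; its \emph{value} $\zeta$ is that entry, or $1$ if there is none. At a simple time, $\zeta\in A_t$ and $A_t\cap(e+\delta,\zeta)=\emptyset$ by Lemma~\ref{lem:struct}(b),(c). Two consequences follow. By Corollary~\ref{cor:shape}(b), $\zeta$ is the right end of a hole $(u,\zeta)$ with $u\le e+\delta$, which is forbidden by the barrier if
\begin{equation}\label{eq:window}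
2e+\delta<\zeta<b+e,
\end{equation}
because then $\zeta-b<e<\zeta-u$. And an item $X_t\in(e+\delta,\min(\zeta,b))$ has $Y_t=\zeta$, so by Lemma~\ref{lem:struct}(d) time $t+1$ is simple with value $\zeta-X_t$, provided that $\zeta-X_t>e+\delta$.

Let $B_0$ be the event of Lemma~\ref{lem:clear} for $\Lambda_2$ and $\delta$. On $B_0$ time $0$ is simple with value $1>b+e+2\delta$. As long as the times $0,\dots,t$ are all simple with value greater than $b+e+2\delta$, we choose $I_t$ according to the value $\zeta$ at time $t$; afterwards $I_t=(0,b)$.

\emph{If $\zeta\ge2b+e$,} let $I_t=(b/2+\delta,\,b-2\delta)$. By \eqref{eq:delta} it is nonempty and contained in $(e+\delta,b)$. The new value is less than $\zeta-b/2$ and greater than $2b+e-(b-2\delta)=b+e+2\delta$.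

\emph{If $b+e+2\delta<\zeta<2b+e$,} let
\[
I_t=\big(\max(e+\delta,\ \zeta-b-e),\ \min(b,\ \zeta-2e-\delta)\big).
\]
It is nonempty: $e+\delta<b$; next $e+\delta<\zeta-2e-\delta$ because $\zeta>b+e+2\delta\ge3e+2\delta$; next $\zeta-b-e<b$; and $\zeta-b-e<\zeta-2e-\delta$ because $e+\delta<b$. For $X_t\in I_t$, time $t+1$ is simple and its value satisfies \eqref{eq:window}.

Each move of the first kind lowers the value by more than $b/2$, so fewer than $2/b$ of them occur. With $N=\lceil2/b\rceil$, on $B_N$ some time $t\le N$ is simple with value in the window \eqref{eq:window}. Since $\mathbb{P}(B_N)>0$ by Lemma~\ref{lem:steer}, this contradicts Lemma~\ref{lem:barrier}.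
\end{proof}

For $e>b/2$ steering may jump over the window. If $b=0.4$ and $e=0.39$, the window \eqref{eq:window} is contained in $(0.78,0.79)$. Items of size at most $e$ do not touch gaps above $e$, and the first item in $(e,b)$ takes the value from $1$ to a point of $(0.6,0.61)$. Here we look instead at the top part $(g,e]$ of the reservoir, with $g>b/2$. All items in $(g,e)$ drain it. An item smaller than $e$ that creates a gap in $(g,e]$ also consumes one, so the net supply comes from items larger than $e$. These will be seen to lie in an interval of length at most $e-g$ to the right of $e$, where the density is no larger than on $(g,e)$. Supply can match demand only in the extreme case.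

\begin{lemma}\label{lem:large}
Almost surely on $\{e>b/2\}$ we have $e<b$ and $p_0+e\le q_0\le\frac32b$.
\end{lemma}

\begin{proof}
Drop the index $0$ from $X_0,Y_0,Z_0,A_0,p_0,q_0$. Let $g\in(b/2,b)$ be an atom neither of $Y$ nor of $e$; this excludes countably many values.

\emph{Balance on $(g,e]$.} Lemma~\ref{lem:local} with $\Lambda=\{e<g\}$, $\delta=g-e$, $C=(g,1)$ gives $\mathbb{P}(Z>g,\ e<g)=\mathbb{P}(g<Y<1,\ e<g)$. Subtracting this from Lemma~\ref{lem:global},
\[
\mathbb{P}(Z>g,\ e>g)=\mathbb{P}(g<Y<1,\ e>g).
\]
Lemma~\ref{lem:local} with $\Lambda=\{e>g\}$ and $C=(e+\delta,1)$ gives, as $\delta\downarrow0$, $\mathbb{P}(Z>e,\ e>g)=\mathbb{P}(e<Y<1,\ e>g)$. Subtracting, and using $e<1$,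
\begin{equation}\label{eq:resbal}
\mathbb{P}(g<Z\le e)=\mathbb{P}(g<Y\le e).
\end{equation}

\emph{Demand.} Consider the events
\[
D_1=\{g<Z\le e,\ X<e\},\qquad D_2=\{g<X<e\},\qquad D_3=\{g<Z\le e,\ X>e\}.
\]
Almost surely $X\ne e$, so the left side of \eqref{eq:resbal} is $\mathbb{P}(D_1)+\mathbb{P}(D_3)$. On $D_1\cup D_2$ we have $Y\le e$ by Corollary~\ref{cor:shape}(a), and $Y>g$ because $Y\ge Z$ and $Y\ge X$. On $D_1$, $X=Y-Z<e-g\le b-g<g$, so $D_1$ and $D_2$ are disjoint. The right side of \eqref{eq:resbal} is thus at least $\mathbb{P}(D_1)+\mathbb{P}(D_2)$, and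
\[
\mathbb{P}(D_3)\ge\mathbb{P}(D_2)=\mathbb{E}\big[\mu((g,e))\,\mathbf{1}\{e>g\}\big].
\]

\emph{Supply.} On $D_3$ we have $g<e<X<b$. Moreover $Y\ge b$, since otherwise $Z=Y-X<b-e<b-g<g$. Hence $A\cap[X,b)=\emptyset$, that is $X\in(p,b)$ and $Y=q$, and $g<q-X\le e$. So $X$ lies in the $\mathcal{F}_0$-measurable interval $J=(p,b)\cap[q-e,\,q-g)$, and
\begin{equation}\label{eq:compare}
\mathbb{E}\big[\mu(J)\,\mathbf{1}\{g<e<b\}\big]\ge\mathbb{P}(D_3)\ge\mathbb{E}\big[\mu((g,e))\,\mathbf{1}\{e>g\}\big].
\end{equation}

\emph{Comparison.} On $\{g<e<b\}$ let $\lambda=\inf_{(g,e)}f\ge m$. Since $J\subset(p,b)\subset(e,b)$ and $f$ is nonincreasing, $f\le\lambda$ on $J$, and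
\[
\mu(J)\le\lambda|J|\le\lambda(e-g)\le\mu((g,e)).
\]
So the integrand on the left of \eqref{eq:compare} is at most the one on the right, and the two are equal almost surely. On $\{e>g\}$ the right one is positive. Therefore almost surely on $\{e>g\}$ we have $e<b$ and $|J|=e-g$, which means $p\le q-e$ and $q-g\le b$. Let $g\downarrow b/2$ along a sequence of admissible values.
\end{proof}

\begin{proposition}\label{prop:half}
Almost surely $e\ge\frac12$.
\end{proposition}

\begin{proof}
The event $\{e<\frac12,\ e\le b/2\}$ is contained in $\Lambda_1\cup\Lambda_2$, according to whether $e\ge1-b$ or $e<1-b$, and is null by Lemma~\ref{lem:small}. Suppose that $\mathbb{P}(b/2<e<\frac12)>0$. By Lemma~\ref{lem:large}, $\Lambda=\{b/2<e<\min(b,\frac12)\}$ has positive probability. Lemma~\ref{lem:clear} with $\delta=(b-e)/2$ shows that $\Lambda\cap\{q_0=1\}$ has positive probability, so $1\le\frac32b$ by Lemma~\ref{lem:large}. Then $1-b\le b/2<e$ on $\Lambda$, so $\Lambda\subset\Lambda_1$, contrary to Lemma~\ref{lem:small}(a).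
\end{proof}

\begin{remark}
In fact $e=\frac12$ almost surely, as in Example~\ref{ex:model}. If $\mathbb{P}(e>\frac12)>0$, then $e<b$ there by Lemma~\ref{lem:large}, and clearing gives $q_0=1<2e\le p_0+e$ with positive probability, contrary to the same lemma. We do not need this.
\end{remark}

\section{End of the proof and remarks}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose that \eqref{eq:tail} fails for all $c$ and $n_0$, and let $\xi$ be the limit process of Section~\ref{sec:limit}. If $X_0\le\frac12$, then $X_0\le e$ by Proposition~\ref{prop:half}, so $Y_0\le e<1$ by Corollary~\ref{cor:shape}(a) and Lemma~\ref{lem:struct}(b). With Lemmas~\ref{lem:rate} and~\ref{lem:indep},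
\[
\mathbb{E}[X]\le\mathbb{P}(Y_0=1)\le\mathbb{P}(X>\tfrac12).
\]
By Lemma~\ref{lem:half}, $\mu=U(0,1)$, which is excluded. Hence \eqref{eq:tail} holds for some $c>0$ and $n_0$. The statement on the expectation, and Theorem~\ref{thm:uniform}, were deduced from \eqref{eq:tail} in the introduction.
\end{proof}

\begin{remark}[the hypotheses]
The lower bound $f\ge m$ makes steering possible, and it bounds from below the rate at which a hole creates gaps and the rate at which the bins hiding the level $e$ are filled (Lemma~\ref{lem:einA}). The upper bound $f\le M$ bounds the rate at which gaps in a short interval are consumed; the ratio $M/m$ enters Lemmas~\ref{lem:holes} and~\ref{lem:barrier}. Some such assumption is needed: if all items have size $1/k$, both rules fill every bin but the last, and $W<1$. Monotonicity of $f$ is used in Lemmas~\ref{lem:half} and~\ref{lem:large} only. Without it the final step can give nothing, since every atomless law symmetric about $\frac12$ has $\mathbb{E}[X]=\mathbb{P}(X>\frac12)$.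
\end{remark}

\begin{remark}[the role of conditioning]
The smallness of the waste is used only through \eqref{eq:prebal}, in Lemmas~\ref{lem:global} and~\ref{lem:holes}, and \eqref{eq:prebal} needs only $\mathbb{E}_{Q_k}[W(L_{n_k})]\le\eta_kn_k$ with $\eta_k\to0$. For the bound on the expected waste alone one may therefore take $Q_k=\mu^{\otimes n_k}$, for which $d_t=0$. The entropy estimate \eqref{eq:tv} is what upgrades the result to the tail bound \eqref{eq:tail}.
\end{remark}

\begin{remark}
The constant $c$ comes from a compactness argument and is not explicit.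
\end{remark}

\begin{thebibliography}{1}

\bibitem{packing}
\emph{Probabilistic Analysis of Packing and Related Partitioning Problems},
\texttt{https://www.cs.columbia.edu/\textasciitilde coffman/webpapers/jrnl2c-rel.pdf}.

\end{thebibliography}
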